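# The $K$-trivial degrees and jump traceability: a threshold at $\log n$

## Two theorems that locate the threshold

Throughout, $K$ is prefix-free Kolmogorov complexity, $\log_2 n$ is the real logarithm, and $\log(n)$ denotes the function $n\mapsto\max(1,\lceil\log_2 n\rceil)$, with value $1$ at $n=0$. An *order function* is a computable, nondecreasing, unbounded $h:\mathbb N\to\mathbb N$ with $h(n)\ge1$ for all $n$. The other terms are defined precisely in the next section.

**Theorem A.** Let $h$ be an order function with $\liminf_n h(n)/\log_2 n>0$. Then every $K$-trivial degree is $h$-jump-traceable. In particular every $K$-trivial degree is $\log(n)$-jump-traceable, and even $\max(1,\lceil\varepsilon\log_2 n\rceil)$-jump-traceable for every rational $\varepsilon>0$ (value $1$ at $n=0$).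

**Theorem B.** There is a single c.e. $K$-trivial set that is not $h$-jump-traceable for any order function $h$ with $\liminf_n h(n)/\log_2 n=0$.

**Corollary.** For an order function $h$: every $K$-trivial degree is $h$-jump-traceable if and only if $\liminf_n h(n)/\log_2 n>0$.

The question behind these statements is posed as an open problem in the slides "Strong jump-traceability" (https://homepages.ecs.vuw.ac.nz/~greenberg/Talks/23-ALC12-SJTs.pdf): where do the $K$-trivial degrees lie in the jump-traceability hierarchy, and in particular, is every $K$-trivial degree $\log(n)$-jump-traceable? In plain words: suppose $A$ has initial segments that are as easy to describe as their lengths, and $\psi$ is a partial function computed with the help of $A$. Without access to $A$, we want to list a few guesses for $\psi(n)$, one of which must be right. How few guesses can we get away with?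

Three facts frame the question. The strongly jump-traceable degrees, which are $h$-jump-traceable for every order function $h$, are strictly contained in the $K$-trivial degrees (Cholak, Downey, Greenberg; Downey, Greenberg). For each $K$-trivial degree there is a constant $M$ such that the degree is $M\log(n)$-jump-traceable (Hölzl, Kräling, Merkle). And for every order function $h$ with $h(n)=o(\log n)$ there is a $K$-trivial degree that is not $h$-jump-traceable (Cholak, Downey, Greenberg; Turetsky). Theorem A says that the constant $M$ may be replaced by any $\varepsilon>0$. Theorem B gives one set that defeats all the remaining order functions at once.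

The condition $\liminf h(n)/\log_2 n=0$ is weaker than $h(n)=o(\log n)$. For example, let $n_k=2^{2^{2^k}}$, let $h(n)=2^{2^k}$ for $n_k\le n<n_{k+1}$, and let $h(n)=1$ for $n<n_0=4$. At $n=n_k$ the ratio $h(n)/\log_2 n$ is $1$. Since $\log_2 n_{k+1}=(\log_2 n_k)^2$, at $n=n_{k+1}-1$ the ratio is at most $2^{2^k}/(2^{2^{k+1}}-1)$, which tends to $0$. So $h$ is not $o(\log n)$, but Theorem B applies to it.

## $K$-triviality, traces and Kraft–Chaitin requests

We write $A\upharpoonright n$ for the string of the first $n$ bits of $A$. Numbers are identified with strings, so $K(n)$ makes sense.

**Definition.** A set $A$ is *$K$-trivial* if there is a constant $b$ with $K(A\upharpoonright n)\le K(n)+b$ for all $n$. A Turing degree is $K$-trivial if it contains a $K$-trivial set.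

For example, every computable $A$ is $K$-trivial, because from a description of $n$ one can compute $A\upharpoonright n$.

**Definition.** Let $h$ be an order function. An *$h$-trace* for a partial function $\psi$ is a uniformly c.e. sequence of finite sets $\langle T_n\rangle_{n\in\mathbb N}$ with $|T_n|\le h(n)$ for all $n$, and $\psi(n)\in T_n$ whenever $\psi(n)$ is defined. A set $A$ (or its degree) is *$h$-jump-traceable* if every $A$-partial computable function has a c.e. $h$-trace.

This depends only on the degree of $A$. More generally, if $A\le_T D$, every $A$-partial computable function is $D$-partial computable, so $h$-jump-traceability passes from $D$ down to $A$.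

Two small cases. If $A$ is computable, then $\psi$ is partial computable, and $T_n=\{\psi(n)\}$ (empty if $\psi(n)$ is undefined) is a trace with at most one element per set. If $A$ is any c.e. set with computable enumeration $(A_t)$ and $\psi(n)=A\upharpoonright n$, take $T_n=\{A_t\upharpoonright n: t\in\mathbb N\}$. Each change puts a new element below $n$ into $A$, so $|T_n|\le n+1$. For a general $\psi=\Phi^A$ this method gives nothing: we have no bound in advance on how far the computation looks into $A$, nor on how many values $\psi_t(n)$ appear. A small trace must reject most of the values that appear, and $K$-triviality has to tell us which ones.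

The tool is the ability to issue short descriptions. A *request* is a pair $(\rho,y)$, asking for a description of $y$ of length $\rho$; its *weight* is $2^{-\rho}$. For instance, the requests $(1,y_1),(2,y_2),(2,y_3)$ have total weight $1$ and are met by the prefix-free codes $0,10,11$. We use these facts.

- (F1) Every $K$-trivial set is Turing reducible to a c.e. $K$-trivial set (Nies, *Lowness properties and randomness*, Adv. Math. 197 (2005)).
- (F2) Kraft–Chaitin: from an index of a c.e. set $L$ of requests with $\sum_{(\rho,y)\in L}2^{-\rho}\le1$ one computes an index of a prefix-free machine that gives each such $y$ a description of length $\rho$.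
- (F3) The recursion theorem.

We fix the universal machine $U(0^e1\sigma)=M_e(\sigma)$, where $(M_e)$ is an acceptable listing of all prefix-free machines; the choice does not affect $K$-triviality. Since shortest descriptions of different strings are different members of a prefix-free set, $\sum_\sigma2^{-K(\sigma)}\le1$.

## Setting up Theorem A: good stages, uses and the coding constant

By (F1) and downward closure we may assume that $A$ is c.e. and that $K(A\upharpoonright n)\le K(n)+b$ for all $n$, where $b\ge 0$. Let $\psi=\Phi^A$. Let $\varepsilon>0$ be such that $h(n)\ge\varepsilon\log_2n$ for almost all $n$. Fix an integer $q\ge1$ with $q>1/\varepsilon$ and put $r=2^q$. For $h=\log(n)$ we may take $\varepsilon=1$ and $q=2$.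

**Step 1: good stages.** This step makes $K$-triviality visible at every stage. We claim that there are a computable enumeration $(A_t)$ of $A$ and computable approximations $K_t\searrow K$ (with $K_t(y)=\infty$ allowed) such that
$$K_t(A_t\upharpoonright y)\le K_t(y)+b\quad\text{for all }y\le t. \tag{1}$$
Start with any enumeration and any approximation. For fixed $t$, at all sufficiently late original stages the values of $A$ and $K$ that occur in the inequalities for $y\le t$ are final, so the inequalities hold. Hence we can computably search for original stages $s_0<s_1<\cdots$ such that they hold at $s_t$ for all $y\le t$, and we call $s_t$ the new stage $t$.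

**Step 2: uses.** This step fixes what "the computation is present" means. We write $\psi_t(n)\downarrow=v$ with use $u$ if $\Phi^{A_t}(n)=v$ within $t$ steps, where $u=\max(n+1,\,1+\text{largest query})$. So $u>n$, and the computation persists as long as $A\upharpoonright u$ does not change. If $\psi(n)=v$, then from some stage on the correct computation is present permanently, with a fixed use.

**Step 3: the coding constant.** This step lets us shorten descriptions. For every $d$ we shall build, uniformly in $d$, a c.e. request set $L_d$ of weight at most $1$. By (F2) an index of a machine for $L_{e+1}$ is computable from $e$, so by (F3) there is an $e$ such that $M_e$ is a machine for $L_{e+1}$. Fix $d=e+1$ and $L=L_d$. A request $(\rho,y)\in L$ gives $y$ a $U$-description of length $e+1+\rho$. Hence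
$$(\rho,y)\in L\ \Longrightarrow\ K(y)\le\rho+d. \tag{2}$$

## Testing one value, and why one layer of tests is not enough

Suppose $\psi_t(n)=v$ appears with use $u$. Before we put $v$ into $T_n$, we test it. Choose a fresh $y>u$, put $(\rho,y)$ into $L$, and wait for a stage $t_0\ge y$ with $K_{t_0}(y)\le\rho+d$; by (2) such a stage comes. From then on, (1) gives $K(A_t\upharpoonright y)\le\rho+d+b$ for all $t\ge t_0$. If $A\upharpoonright u$ later changes, then $A\upharpoonright y$ becomes a new string, which also must have a description of length at most $\rho+d+b$. So a wrong value that passed the test costs the universal machine an extra $2^{-\rho-d-b}$ of its total measure $1$. We spent weight $2^{-\rho}$ out of our own total $1$.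

How much weight should a test carry? If every test for $n$ had the same weight $w(n)$, then all but the last element of $T_n$ would have been paid for by changes of $A$. From these payments we would get only $(|T_n|-1)\,w(n)\,2^{-b-d}\le1$. Since we want $\sum_nw(n)$ finite, $1/w(n)$ is unbounded by any constant multiple of $\log n$, so this bound is far too weak. The remedy is to let the weight grow geometrically: the test for the next value, when $T_n$ already has $i$ elements, gets weight
$$w_i(n)=\gamma\,2^{-\ell(n)}r^{\,i},\qquad\text{where } \ell(n)=\log_2n+O(\log\log n),\quad \sum_n2^{-\ell(n)}<1.$$
If weights are bounded by a constant, then $|T_n|\le\frac1q\log_2n+O(\log\log n)$, and since $1/q<\varepsilon$ this is what we want.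

This single layer of tests breaks down at one definite point. Our weight may not exceed $1$, because otherwise (F2) fails. Payments are discounted by the factor $2^{-(b+d)}$: if all our weight is paid for once, the universal machine is forced to spend only $2^{-(b+d)}$, and $d\ge1$. So $L$ can reach weight $1$ without a contradiction, and then we can no longer test anything. Scaling all weights down does not help, because it scales the payments down too.

The way out is to have the same weight paid for many times. A number $y$ can be paid for repeatedly, since $A\upharpoonright y$ may change repeatedly. Here is a picture with two layers. Let $y=10$, let an inner test protect $A\upharpoonright6$, and let an outer test protect $A\upharpoonright3$. Suppose $y$ has been confirmed while $A_t\upharpoonright10=0000000000$. If $4$ enters $A$, the inner protected part changes and the outer one does not: one payment. If later $1$ enters $A$, the outer protected part changes: a second payment. The strings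
$$0000000000,\qquad0000100000,\qquad0100100000$$
all have complexity at most $\rho+d+b$, and our expense is still the single weight $2^{-\rho}$. If $1$ had entered first, and nothing else, the outer test would have been paid for without any payment for the inner one. So an outer test should finish only when a good part of its weight has already been paid for at the inner layers.

This leads to nested *runs*. A run of level $k$ has a goal, an amount of weight to be placed inside it. It tests values of $\psi$, and it carries out each test by calling a run of level $k-1$ with the weight of the test as its goal. It collects guesses for $\psi$ as it goes. If it ever reaches its goal, then many of these guesses were wrong and have been paid for. If all runs reach their goals, the payments at all the levels add up to a contradiction. So some run gets stuck, and a stuck run with no stuck run beneath it will turn out to trace $\psi$.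

What fraction of the weight is paid for at one level? For one $n$, say with $r=4$ and three certified values tested with weights $w,4w,16w$, the last test may never be paid for. But the first two have been: $21w=w+4\cdot5w$. In general, since $rw_i(n)=w_{i+1}(n)$,
$$w_0(n)+r\sum_{i<j}w_i(n)=\sum_{i\le j}w_i(n). \tag{3}$$
So, up to small errors, a fraction $1/r$ of the weight is paid for. Asking each level to pay for almost all its weight would force a growth factor near $1$: if the unpaid last term, asymptotically a fraction $(r-1)/r$ of the sum, is to be at most $\delta$, we need $r\le1/(1-\delta)$, and then the bound $\log_2 n/\log_2 r$ has a large constant. But payments are *added* over the levels, so a fixed fraction at each level suffices if there are enough levels, and $r$ may be as large as we like. This is how every $\varepsilon$ becomes possible.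

## The construction with nested runs

Put
$$N=2^{b+d+q+1}+1,\qquad \gamma^*=2^{-q-2}=\frac1{4r},\qquad \ell(n)=m+2\lceil\log_2(m+2)\rceil\ \text{ where }m=\lfloor\log_2(n+1)\rfloor .$$
Exactly $2^m$ numbers $n$ have a given value of $m$, so
$$\sum_n2^{-\ell(n)}\le\sum_{m\ge0}2^m2^{-m}(m+2)^{-2}=\frac{\pi^2}6-1<1. \tag{4}$$

**Definition.** A *run* $R$ has a level $k\in\{0,\dots,N\}$, a goal $W_R>0$ (a dyadic rational), a quota $\gamma_R$ (a power of $2$) and a base $\beta_R\in\mathbb N$. A *piece* is a number $y$ for which one request $(\rho,y)$ is put into $L$; its weight is $2^{-\rho}$. A piece is *in* $R$ if it was placed by $R$ or by a descendant of $R$ (cancelled descendants included), and $\mathrm{used}_R$ is the total weight of the pieces in $R$ so far.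

The base is the length of the initial segment of $A$ that the run protects. The quota bounds two kinds of loss: weight in pieces that are cancelled before they are confirmed, and the initial weights $w_0(n)$, which may stay unpaid for every $n$. Only runs of level $0$ place pieces themselves. They place small pieces, one at a time; if such a run put all its goal into one piece, a cancellation before the confirmation could waste it all. For example, a level-$0$ run with goal $5/16$ and quota $1/8$ places pieces of weights $1/8,1/8,1/16$.

A run $R$ of level at least $1$ builds c.e. sets $T^R_n$ for $n\ge\beta_R$, initially empty, and uses the test weights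
$$w^R_i(n)=\gamma_R\,2^{-\ell(n)}r^{\,i}.$$
At each stage the active runs form a chain of consecutive levels that begins with the *top run*. The top run has level $N$, goal $1$, quota $\gamma^*$ and base $0$, and is started at stage $0$.

**Stage $t\ge1$, part 1: cancellation.** Every active run $R$ with $A_t\upharpoonright\beta_R\ne A_{t-1}\upharpoonright\beta_R$ is cancelled, together with all its descendants.

**Stage $t\ge1$, part 2: one action.** Let $Z$ be the active run of smallest level.

Suppose $Z$ has level $0$. If its latest piece $y$, of weight $2^{-\rho}$, is not confirmed, declare it *confirmed* if $t\ge y$ and $K_t(y)\le\rho+d$; otherwise do nothing. If all its pieces are confirmed (in particular if there are none) and $\mathrm{used}_Z<W_Z$, place a new piece: a fresh $y$, larger than $t$ and than all numbers mentioned so far, whose weight is the largest power of $2$ that is at most $\min(\gamma_Z,W_Z-\mathrm{used}_Z)$. If all pieces are confirmed and $\mathrm{used}_Z=W_Z$, then $Z$ *returns* and is no longer active.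

Suppose $Z$ has level $k\ge1$. If $\mathrm{used}_Z=W_Z$, then $Z$ returns. Otherwise consider the $n$ with $\beta_Z\le n\le t$ such that $\psi_t(n)$ is defined and not in $T^Z_n$. If there are none, do nothing. If there are any, choose the one for which
$$n+(\text{number of children of }Z\text{ started so far for }n)$$
is least, and among ties the least $n$. Let $v$ and $u$ be the value and the use of $\psi_t(n)$, and let $i=|T^Z_n|$. Start a child of level $k-1$ for $n$ with goal $\min(w^Z_i(n),\,W_Z-\mathrm{used}_Z)$, with base $u$, and with quota $\gamma_Z2^{-j-1}$ if it is the $j$-th child of $Z$ ($j=0,1,\dots$).

**Stage $t\ge1$, part 3: certification.** When a child of $R$ for $n$, started with value $v$ and $i=|T^R_n|$, returns and its goal was $w^R_i(n)$, put $v$ into $T^R_n$ and call the child *certified*. If the top run returns, the construction stops.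

The construction is computable, uniformly in $d$.

## Elementary properties of runs

(a) *A run never places more than its goal, and a run that returns has placed exactly its goal.* A run has at most one active child at a time, and a child's goal is at most what remains of the parent's goal. So the first claim follows by induction on the level, and the second holds by the condition for returning. In particular, for every $d$ the weight of $L_d$ is at most the goal $1$ of the top run, as Step 3 required.

(b) *Bases strictly increase down a chain, and pieces are larger than the bases of all the runs they are in.* A child of $R$ for $n$ has base $u\ge n+1>n\ge\beta_R$. Pieces are chosen larger than all numbers mentioned before.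

(c) *For each $k$, the quotas of all level-$k$ runs ever started sum to at most $\gamma^*$.* This holds for $k=N$. It passes from $k$ to $k-1$ because the quotas of the children of $R$ sum to at most $\gamma_R\sum_j2^{-j-1}=\gamma_R$.

(d) *The total weight of pieces that are never confirmed is at most $\gamma^*$.* A level-$0$ run places a new piece only when all earlier ones are confirmed, so at most one of its pieces is never confirmed, and the weight of that piece is at most the quota of the run. Apply (c) with $k=0$.

(e) *A level-$0$ run $Z$ that is never cancelled returns.* Once started, $Z$ is the lowest active run until it ends, so it acts at every stage. By (2), each of its pieces is eventually confirmed. Choose $M$ such that $2^{-M}\le\gamma_Z$ and $W_Z$ is a multiple of $2^{-M}$. Inductively, the remaining weight is a multiple of $2^{-M}$. While it is positive, $\min(\gamma_Z,W_Z-\mathrm{used}_Z)\ge2^{-M}$. So the next piece has as weight a power of $2$ that is at least $2^{-M}$, and the remaining weight stays a multiple of $2^{-M}$. Hence $Z$ places finitely many pieces and returns.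

(f) *Suppose that a child of $R$ for $n$, with value $v$ and use $u$, is not cancelled up to a stage $s$ by which it is active or has just returned. Then the computation $\psi(n)=v$ with use $u$ is still present at $s$. If the child is certified, $|T^R_n|$ increases from $i$ to $i+1$.* Since the base of the child is $u$, no cancellation means that $A\upharpoonright u$ has not changed from its start up to $s$. While the child is active, its parent takes no action, so $T^R_n$ does not change. At the start we had $v\notin T^R_n$ and $|T^R_n|=i$.

## The top run cannot reach its goal

**Lemma 1.** The top run never returns.

The proof counts payments in two ways. Suppose the top run returns. It was then the lowest active run, so all runs have ended, and the total weight placed is exactly $1$. For a piece $y$ let $\beta_k(y)$ be the base of the level-$k$ run containing $y$. By (b),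
$$0=\beta_N(y)<\beta_{N-1}(y)<\dots<\beta_0(y)<y .$$

**Definition.** Let $1\le k\le N$. A piece $y$ is *$k$-paid* at stage $t$ if $y$ was confirmed at a stage $<t$ and
$$A_t\upharpoonright\beta_{k-1}(y)\ne A_{t-1}\upharpoonright\beta_{k-1}(y),\qquad A_t\upharpoonright\beta_k(y)=A_{t-1}\upharpoonright\beta_k(y).$$

In the example above with $y=10$, read $\beta_0=6$, $\beta_1=3$, $\beta_2=0$: the entry of $4$ makes $y$ $1$-paid, and the entry of $1$ makes it $2$-paid. Since the $\beta_k(y)$ decrease in $k$, for given $y$ and $t$ there is at most one $k$ such that $y$ is $k$-paid at $t$. Let $p_y$ be the number of $k$ such that $y$ is $k$-paid at some stage. Different $k$ belong to different stages, and at each of them $A\upharpoonright y$ changes because $\beta_{k-1}(y)<y$. So $A\upharpoonright y$ changes at no fewer than $p_y$ stages after the confirmation of $y$.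

**Step 1: an upper bound for the payments.** Here $K$-triviality enters. Let $y$, of weight $2^{-\rho_y}$, be confirmed at $t_0$; then $t_0\ge y$. By (1), for all $t\ge t_0$,
$$K(A_t\upharpoonright y)\le K_t(A_t\upharpoonright y)\le K_t(y)+b\le\rho_y+d+b .$$
Since $(A_t)$ is increasing, a string once left never comes back, so the strings $A_t\upharpoonright y$ with $t\ge t_0$ include at least $p_y+1$ different ones. Hence $p_y2^{-\rho_y-d-b}\le\sum_{|\sigma|=y}2^{-K(\sigma)}$. A piece that is never confirmed has $p_y=0$. Pieces are distinct numbers, so the strings that occur for different pieces have different lengths, and summing gives
$$\sum_y2^{-\rho_y}p_y\le2^{b+d}. \tag{5}$$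

**Step 2: a lower bound within one run.** Fix $k\ge1$ and a run $R$ of level $k$, and write $w_i(n)=w^R_i(n)$. Let $V_R$ be the total weight of the pieces in $R$, let $Q_R$ be the weight of those that are $k$-paid at some stage, and let $U_R$ be the weight of those that are never confirmed. We show that
$$V_R\le\gamma_R+rQ_R+rU_R. \tag{6}$$

First we find two sources of payments.

(i) *If $C$ is a certified child of $R$ for $n$ and $R$ later starts another child for $n$, then all pieces in $C$ except never-confirmed ones are $k$-paid.* Let $v,u$ be the value and use of $C$, let $s_1$ be the stage when $C$ returns, and let $s_2>s_1$ be the stage when the later child starts. By (f), the computation with value $v$ and use $u$ is present at $s_1$. At $s_2$ the value $\psi_{s_2}(n)$ is outside $T^R_n$, so it differs from $v\in T^R_n$. Therefore $A\upharpoonright u$ changes at some $t\in(s_1,s_2]$. As $R$ is still active at $s_2$, it was not cancelled at $t$, so $A\upharpoonright\beta_R$ does not change at $t$. A piece $y$ in $C$ has $\beta_{k-1}(y)=u$ and $\beta_k(y)=\beta_R$. If it is ever confirmed, this happens by $s_1<t$, because all runs within $C$ have ended by $s_1$. So it is $k$-paid at $t$.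

(ii) *If a child $C$ of $R$ is cancelled at a stage $t$ at which $R$ is not cancelled, then all pieces in $C$ except never-confirmed ones are $k$-paid at $t$.* No ancestor of $R$ is cancelled at $t$, since otherwise $R$ would be too. So $A$ changes at $t$ below the base of $C$, and not below $\beta_R$. Cancellation comes first in stage $t$, and nothing in $C$ is confirmed afterwards, so the pieces of $C$ that are ever confirmed were confirmed before $t$.

Next we classify the children of $R$. All runs have ended, so a child is of one of three kinds: certified; cancelled as in (ii); or neither. A child of the third kind was either cancelled together with $R$, or it returned with a goal smaller than $w_i(n)$. In the second case its goal was all that remained of $W_R$, so after its return $\mathrm{used}_R=W_R$ and $R$ starts no further child. In both cases it is the last child of $R$. So there is at most one child of the third kind; we call it the *last uncertified child*.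

Now fix $n$ and let $I$ be the final size of $T^R_n$. By (f) and (a), the certified children for $n$ have placed exactly the weights $w_0(n),\dots,w_{I-1}(n)$. If the last uncertified child is for $n$, it was started when $|T^R_n|$ already had its final size $I$, so it has placed weight at most $w_I(n)$. Let $X_n$ be the total weight in the certified children for $n$ and, if there is one, in the last uncertified child for $n$.

If the last uncertified child is not for $n$, then $X_n=0$ when $I=0$, and when $I\ge1$ equation (3) gives $X_n=w_0(n)+r\sum_{i<I-1}w_i(n)$. By (i), the certified children number $0,\dots,I-2$ are $k$-paid up to never-confirmed pieces, because each is followed by another child for $n$. If the last uncertified child is for $n$, then (3) gives $X_n\le w_0(n)+r\sum_{i<I}w_i(n)$, and by (i) the certified children $0,\dots,I-1$ are all $k$-paid up to never-confirmed pieces. In all cases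
$$X_n\le w_0(n)+r\cdot(\text{weight of the }k\text{-paid or never-confirmed pieces in certified children for }n).$$
We sum this over all $n$ and add the children in (ii), whose weight consists of $k$-paid and never-confirmed pieces and which we may multiply by $r\ge1$. The pieces in certified children and in children as in (ii) are different pieces. By (4), $\sum_nw_0(n)\le\gamma_R$. This proves (6).

**Step 3: adding up over runs and levels.** This step shows that $N$ levels are enough for a contradiction. Let $Q^{(k)}$ be the total weight of pieces that are $k$-paid at some stage. Each piece lies in exactly one level-$k$ run, so summing (6) over all level-$k$ runs, with (c) and (d), gives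
$$1\le\gamma^*+rQ^{(k)}+r\gamma^* .$$
Since $\gamma^*+r\gamma^*\le2r\gamma^*=\frac12$, we get $Q^{(k)}\ge\frac1{2r}$ for every $k$ with $1\le k\le N$. Hence
$$\sum_y2^{-\rho_y}p_y=\sum_{k=1}^NQ^{(k)}\ge\frac N{2r}=\frac N{2^{q+1}}>2^{b+d},$$
which contradicts (5). $\square$

## A stuck run with no stuck child traces $\psi$

**Lemma 2.** There is a run $R$ of level $\ge1$ that is never cancelled and never returns, while each of its children is cancelled or returns.

*Proof.* Call a run permanent if it is never cancelled and never returns. The top run is permanent: its base is $0$, so it is never cancelled, and by Lemma 1 it never returns. If a permanent run has a permanent child, pass to that child. Levels decrease, and by (e) no level-$0$ run is permanent, so this process ends at a run as required. $\square$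

**Lemma 3.** Let $R$ be as in Lemma 2. For every $n\ge\beta_R$ with $\psi(n)\downarrow$ we have $\psi(n)\in T^R_n$. Moreover, for all $n\ge\beta_R$,
$$|T^R_n|\le1+\max\Bigl(0,\tfrac1q\bigl(\ell(n)+\log_2(W_R/\gamma_R)\bigr)\Bigr). \tag{7}$$

*Proof.* **Step 1: a missing value receives no late child.** Suppose $n\ge\beta_R$ and $\psi(n)=v$, but $v\notin T^R_n$. Let $s^*\ge n$ be a stage after the start of $R$ from which on the correct computation of $\psi(n)$, with use $u$, is present and $A\upharpoonright u$ is final. Suppose $R$ starts a child for $n$ after $s^*$. It has value $v$ and base $u$. It is never cancelled, since neither $R$ nor any of its ancestors is ever cancelled and $A\upharpoonright u$ is final. By the choice of $R$, the child returns. If its goal was $w^R_i(n)$, then $v$ enters $T^R_n$, a contradiction. Otherwise its goal was $W_R-\mathrm{used}_R$, so after its return $\mathrm{used}_R=W_R$, and $R$, which is never cancelled, returns at its next action, again a contradiction. So no child for $n$ is started after $s^*$.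

**Step 2: the selection rule cannot pass over $n$ forever.** Since $R$ has at most one active child at a time and each child ends, $R$ is the lowest active run at infinitely many stages. At each such stage $\mathrm{used}_R<W_R$, since otherwise $R$ would return. After $s^*$ the number $n$ is eligible at each such stage, so some child is started. Thus infinitely many children are started after $s^*$, each for some $n'\ne n$ which was preferred to $n$, that is, with
$$n'+(\text{number of previous children for }n')\le B:=n+(\text{number of children for }n).$$
Here $B$ is fixed after $s^*$ by Step 1. But only the numbers $n'\le B$ can be chosen under this bound, and each of them at most $B+1$ times. So only finitely many children are started after $s^*$, a contradiction. Hence $v\in T^R_n$.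

**Step 3: the size bound.** The element of $T^R_n$ enumerated when $|T^R_n|=i$ comes from a child with goal $w^R_i(n)=\gamma_R2^{-\ell(n)+qi}\le W_R$. So $i\le(\ell(n)+\log_2(W_R/\gamma_R))/q$. For the last element of $T^R_n$, if there is one, $i=|T^R_n|-1$, and this gives (7). $\square$

**End of the proof of Theorem A.** For $R$ as in Lemma 2, the quantities $W_R,\gamma_R,\beta_R$ are fixed, and $\ell(n)=\log_2n+O(\log\log n)$. So (7) gives
$$|T^R_n|\le\tfrac1q\log_2n+O(\log\log n).$$
Since $1/q<\varepsilon$, there is $n_1\ge\beta_R$ such that $|T^R_n|\le\varepsilon\log_2n\le h(n)$ for all $n\ge n_1$. For $n<n_1$ replace $T^R_n$ by $\{\psi(n)\}$ if $\psi(n)\downarrow$, and by $\emptyset$ otherwise. This needs only finitely much information, and these sets have at most $1\le h(n)$ elements. The result is a c.e. $h$-trace for $\psi$. Since $\psi$ was arbitrary, $A$ is $h$-jump-traceable. Both functions named in the second sentence of Theorem A are order functions that satisfy its hypothesis; for rational $\varepsilon=p/s>0$ and $n\ge1$, $\lceil\varepsilon\log_2n\rceil$ is the least $k\ge0$ with $2^{ks}\ge n^p$, so it is computable. $\blacksquare$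

## Theorem B: enumerating under the cost of $K$-triviality

For the lower bound we build a $K$-trivial set by keeping its enumeration cheap. Let $K_s\searrow K$ be a computable approximation and put
$$c(x,s)=\sum_{x<y\le s}2^{-K_s(y)} .$$
If $x$ enters $A$ at stage $s$, then $A\upharpoonright y$ changes for $x<y\le s$, and we must describe these new strings about as briefly as we describe their lengths; $c(x,s)$ is the price.

**Lemma 4** (Downey–Hirschfeldt–Nies–Stephan)**.** Suppose a c.e. set $A$ has a computable enumeration with at most one element $x_s$ enumerated at each stage $s$ and $\sum_sc(x_s,s)<\infty$ (sum over the $s$ at which $x_s$ exists). Then $A$ is $K$-trivial.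

*Proof.* For $y\le s$ with $K_s(y)<\infty$, put the request $(K_s(y)+c_0,\,A_s\upharpoonright y)$ into a request set at stage $s$ if $s=y$, or $K_s(y)\ne K_{s-1}(y)$, or $A_s\upharpoonright y\ne A_{s-1}\upharpoonright y$. For fixed $y$, requests of the first two kinds involve each value $k\ge K(y)$ at most once, because $K_s(y)$ only decreases. So their total weight is at most
$$2^{-c_0}\sum_y\sum_{k\ge K(y)}2^{-k}=2\cdot2^{-c_0}\sum_y2^{-K(y)}\le2\cdot2^{-c_0}.$$
Any other request made at stage $s$ has $x_s<y\le s$ and weight $2^{-c_0}2^{-K_s(y)}$, so all these together have weight at most $2^{-c_0}\sum_sc(x_s,s)$. For large $c_0$ the total is at most $1$, and (F2) applies. The last request made for $y$ carries the final values, $(K(y)+c_0,A\upharpoonright y)$: it is made at the last stage $s>y$ at which $K_s(y)$ or $A_s\upharpoonright y$ changes, or at $s=y$ if there is no such stage. Hence $K(A\upharpoonright y)\le K(y)+O(1)$. $\square$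

## Boxes, markers and geometric thresholds

We build $A$ and one $A$-partial computable function $\Psi^A$. For $e=\langle a,\beta\rangle$ let $\varphi_a$ be the $a$-th partial computable function and $(S^\beta_n)_n$ the $\beta$-th uniformly c.e. sequence. Let $T^e_n$ consist of the first $\varphi_a(n)$ elements enumerated into $S^\beta_n$.

**Requirement $e$.** If $\varphi_a$ is an order function with $\liminf\varphi_a(n)/\log_2n=0$, then for some $n$, $\Psi^A(n)\downarrow\notin T^e_n$.

Meeting all requirements suffices: an $h$-trace with $h=\varphi_a$ has at most $h(n)$ elements in its $n$-th set, so it equals its own truncation $T^e_n$.

The basic move on a number $n$, which we call a *box*, is this. Set $\Psi^A(n)=u$ for a large number $u$, the *marker*, with the condition $u\notin A$. If $u$ appears in $T^e_n$, put $u$ into $A$: the trace has used up one of its places on a wrong value, and we may define $\Psi^A(n)$ anew. If $|T^e_n|\le H$, then after $H$ such attacks the trace is full of wrong values. The obstacle is that the opponent may delay the appearance of $u$ in $T^e_n$ until $c(u,s)$ is large. In that case we abandon the box and use a new one with markers larger than $s$. The opponent cannot delay often, because the delays use disjoint intervals $(u,s]$ and $\sum_y2^{-K(y)}\le1$.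

A first attempt fixes one threshold $\theta$: attack if $c(u,s)\le\theta$, abandon otherwise. Then fewer than $1/\theta$ boxes are abandoned. However, a box may be abandoned after $H-1$ attacks, each costing up to $\theta$, so the abandoned boxes can be bounded only by $(1/\theta)(H-1)\theta=H-1$. Making $\theta$ smaller does not improve this estimate, and we need a total over all requirements that is finite. The remedy is to make the thresholds grow geometrically with the number of attacks. Then the attacks made before an abandonment cost only a small fraction of the interval weight that the opponent uses up when he makes us abandon the box.

Take the smallest nontrivial case by hand: $H=1$, thresholds $\theta_0=\frac14$ and $\theta_1=1$, with five boxes. Attacks and abandonments happen only at level $0$, since a second marker cannot enter a trace that already holds the first. Each abandonment uses up more than $\frac14$ of a total of at most $1$, so at most three boxes are abandoned, at cost $0$. The next box is never abandoned; it costs at most $\frac14$, and it wins. For general $H$ the price is the number of boxes, which grows exponentially in $H$. To have exponentially many boxes on which $h\le H$ we need places $M$ with $h(M)$ small compared with $\log_2M$, and this is where the condition $\liminf h(n)/\log_2n=0$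 comes in.

**The strategy for $e$.** Let $r=r_e=2^{e+2}$. Requirement $e$ uses only boxes $n\equiv2^e\pmod{2^{e+1}}$; these classes are disjoint for different $e$. It acts only at its own stages, which recur infinitely often, and at each stage only one requirement acts. Search for an $M$ such that $\varphi_a\upharpoonright(M+1)$ is defined and nondecreasing and, with $H=\varphi_a(M)$, there are at least $2^er^H+1$ numbers $n\le M$ with $n\equiv2^e\pmod{2^{e+1}}$. If $M$ is found, let $B_e$ be the set of these $n$. On $B_e$ we have $\varphi_a\le H$. Let
$$\theta_i=2^{-e}r^{\,i-H}.$$
Treat the boxes of $B_e$ one after the other. For the current box $n$, start with level $i=0$.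

1. Appoint a fresh marker $u$, larger than the current stage and than all earlier markers. Declare $\Psi^A(n)=u$, valid as long as $u\notin A$.
2. Wait for a stage $s$ with $u\in T^e_n$. If $c(u,s)\le\theta_i$, enumerate $u$ into $A$ (an *attack*), increase $i$ by $1$ and go to 1. If $c(u,s)>\theta_i$, *abandon* the box $n$ forever and go to the next box.

**Step 1: the search succeeds when it must.** Let $\varphi_a$ be an order function with $\liminf\varphi_a(n)/\log_2n=0$. There are at least $M2^{-e-1}-1$ numbers $n\le M$ in the class of $e$. For infinitely many $M$ we have $H=\varphi_a(M)\le\frac{\log_2M}{2(e+2)}$, that is, $r^H=2^{(e+2)H}\le\sqrt M$. For large such $M$, $M2^{-e-1}-1\ge2^e\sqrt M+1\ge2^er^H+1$, so a suitable $M$ exists and is found.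

**Step 2: $\Psi^A$ is $A$-partial computable.** Given $n$, follow the construction and output the first marker of $n$ found not to be in $A$. A new marker of $n$ is appointed only after the previous one has entered $A$, so the output is the last marker of $n$. Different requirements do not interfere, since markers are distinct and $\Psi^A(n)$ depends only on the markers of $n$.

**Step 3: levels stay below $H$.** The markers of a box $n\in B_e$ are distinct. An attack or abandonment at level $i$ means that $i+1$ of them are in $T^e_n$, which has at most $\varphi_a(n)\le H$ elements. So attacks and abandonments happen only at levels $i<H$.

**Step 4: few boxes are abandoned.** If a box is abandoned at stage $s$ with marker $u$ and level $i$, then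
$$\theta_i<c(u,s)\le\sum_{u<y\le s}2^{-K(y)} .$$
Later markers of requirement $e$ exceed $s$, so the intervals $(u,s]$ for different abandonments are disjoint. Since $\sum_y2^{-K(y)}\le1$ and the inequality above is strict,
$$\sum_{\text{abandoned}}\theta_i<1, \tag{8}$$
where the sum is over the levels at which boxes are abandoned (it is $0$ if there are none).

**Step 5: the requirement is met.** Suppose $M$ is found. Since $\theta_i\ge\theta_0=2^{-e}r^{-H}$, by (8) fewer than $2^er^H$ boxes are abandoned. As $B_e$ has more boxes than that, some box $n\in B_e$ is reached and never abandoned. By Step 3 it is attacked at most $H$ times. After its last attack it waits forever with some marker $u$. This $u$ is never put into $A$, and it never appears in $T^e_n$, since otherwise requirement $e$ would act at one of its later stages. So $\Psi^A(n)\downarrow=u\notin T^e_n$.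

**Step 6: the cost is finite.** Here the geometric growth is used. The attacks on a box abandoned at level $i$ cost at most $\sum_{j<i}\theta_j\le\theta_i/(r-1)$. By (8), all abandoned boxes together cost at most $1/(r-1)$. The one remaining box that is reached costs at most $\sum_{j<H}\theta_j\le\theta_H/(r-1)=2^{-e}/(r-1)$. So requirement $e$ contributes at most
$$\frac2{r_e-1}=\frac2{2^{e+2}-1}\le2^{-e}$$
to $\sum_sc(x_s,s)$; if it never finds an $M$, it contributes nothing. These bounds hold whether or not $\varphi_a$ is an order function. The sum over all $e$ is finite, at most one element enters $A$ at each stage, and by Lemma 4 the set $A$ is $K$-trivial. This proves Theorem B. $\blacksquare$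

**Proof of the Corollary.** If $\liminf_nh(n)/\log_2n>0$, then Theorem A says that every $K$-trivial degree is $h$-jump-traceable. Otherwise the $\liminf$ is $0$, and the degree of the set in Theorem B is $K$-trivial and not $h$-jump-traceable. $\blacksquare$
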